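# Plotting $r^2u^{2/(n-2)}$ against $u^{2/(n-2)}$: uniqueness for $\Delta u+\lambda u^p+u^q=0$ on a ball in dimension $n\ge 4$

## 1. The curve $(v,\,r^2v)$ of a radial profile

Let $n\ge 3$ be an integer and $\mu=\frac{n-2}{2}$. Take a radial profile $u(r)$ with $u(0)=\alpha>0$, positive on $[0,R)$, strictly decreasing, with $R\le\infty$. Everything in these notes turns on one way of drawing $u$. Put
$$v=u^{1/\mu}=u^{2/(n-2)},\qquad v_0=\alpha^{1/\mu},\qquad T=r^2 .$$
Since $v$ decreases strictly in $r$, we may regard $T$ as a function of $v$, and we set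
$$Y(v)=v\,T .$$
So we plot $r^2v$ against $v$. The center $r=0$ of the ball is the right end $v=v_0$, where $Y=0$. If $R<\infty$ and $u(R)=0$, the boundary sphere is the left end $v=0$, where $Y\to 0\cdot R^2=0$.

*Example: a straight line.* Let $q^*=\frac{n+2}{n-2}$ and $u=\alpha(1+r^2/A)^{-\mu}$ with $A=n(n-2)\alpha^{1-q^*}$. Write $b=1+r^2/A$. Since $\mu+1=\frac n2$, we have $r^{n-1}u'=-\frac{(n-2)\alpha}{A}r^nb^{-n/2}$, and differentiating,
$$(r^{n-1}u')'=-\tfrac{n(n-2)\alpha}{A}\,r^{n-1}b^{-n/2-1}\big(b-\tfrac{r^2}{A}\big)=-\tfrac{n(n-2)\alpha}{A}\,r^{n-1}b^{-(n+2)/2}=-r^{n-1}u^{q^*},$$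
because $u^{q^*}=\alpha^{q^*}b^{-(n+2)/2}$. So $u$ solves $\Delta u+u^{q^*}=0$. Here $v=v_0/b$, hence $T=A(v_0/v-1)$ and
$$Y(v)=A(v_0-v).$$
For the critical power the curve is a straight line.

*Example: a curve that bends.* Take $n=3$ and $u=\frac{\sin r}{r}$ on $(0,\pi)$, a solution of $\Delta u+u=0$. Then $\mu=\frac12$, $v=\frac{\sin^2r}{r^2}$ and $Y=\sin^2r$. Is $Y$ concave in $v$? With $T'=\frac{dT}{dv}$ we have $Y''=2T'+vT''=\frac1v(v^2T')'$, so we need $v^2T'$ to be nonincreasing in $v$, that is, nondecreasing in $r$. Now $\frac{dT}{dv}=\frac{2r}{dv/dr}$ and $\frac{dv}{dr}=2v(\cot r-\frac1r)$, so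
$$v^2T'=-\frac{r^2v}{1-r\cot r}=-\frac{\sin^3r}{\sin r-r\cos r}.$$
The derivative of $\frac{\sin^3r}{\sin r-r\cos r}$ has the sign of $3\cos r(\sin r-r\cos r)-r\sin^2r=\frac12\big[3\sin x-x(2+\cos x)\big]$, $x=2r$. The function $h(x)=x(2+\cos x)-3\sin x$ has $h(0)=0$ and $h'(x)=2-2\cos x-x\sin x=4\sin r\,(\sin r-r\cos r)>0$ on $0<r<\pi$. So the bracket is negative, $v^2T'$ increases with $r$, and $Y$ is concave.

For the equations below, whose nonlinearity grows at most critically, $Y$ is always concave (Lemma 2). What this is for: integrals such as $\int_0^R r^{n-1}u^{x+1}dr$ become weighted integrals of a power of a concave function, and concave functions can be compared with straight lines. The uniqueness question that follows will reduce to such comparisons.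

## 2. The Dirichlet problem with two powers

Let $B_1$ be the unit ball in $\mathbb R^n$, $n\ge3$, let $\lambda>0$, and consider
$$\Delta u+\lambda u^p+u^q=0\ \text{ in }B_1,\qquad u>0\ \text{ in }B_1,\qquad u=0\ \text{ on }\partial B_1, \tag{1}$$
where a solution means a classical solution $u\in C^2(B_1)\cap C(\overline{B_1})$ and
$$1<p<q\le q^*=\frac{n+2}{n-2}. \tag{2}$$
How many solutions are there? Two results frame the problem. When $n=3$, $1<p<3$, $q=5$, there are at least two solutions for some $\lambda>0$ (Brezis and Nirenberg; Atkinson and Peletier). When $n\ge6$ and (2) holds, there is exactly one solution for every $\lambda>0$ (Erbe and Tang). The problem is to decide $n=4$ and $n=5$: is there a pair $(p,q)$ in (2) and a $\lambda>0$ with more than one solution? The answer is no in both dimensions, by a proof that works for every $n\ge4$.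

**Definition.** A solution is *nondegenerate* if the linearized Dirichlet problem $\Delta\phi+(\lambda pu^{p-1}+qu^{q-1})\phi=0$ in $B_1$, $\phi=0$ on $\partial B_1$, has only the trivial solution. Its *Morse index* is the number, with multiplicity, of negative Dirichlet eigenvalues of $-\Delta-(\lambda pu^{p-1}+qu^{q-1})$.

**Theorem.** Let $n\ge4$ be an integer and $1<p<q\le\frac{n+2}{n-2}$. Then for every $\lambda>0$ problem (1) has exactly one solution. It is radial, nondegenerate, and has Morse index $1$.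

In particular, for $n=4$ and $n=5$ no pair in (2) and no $\lambda>0$ give more than one solution. Together with the quoted result for $n=3$: among integers $n\ge3$, uniqueness throughout the range (2) holds precisely for $n\ge4$.

**Step 1: every solution is smooth up to the boundary and radial.** The function $\lambda u^p+u^q$ is bounded. Let $w\in W^{2,s}\cap W^{1,s}_0$ (all $s<\infty$) solve $-\Delta w=\lambda u^p+u^q$. Then $u-w$ is harmonic in $B_1$, continuous on $\overline{B_1}$ and zero on $\partial B_1$, so $u=w\in C^{1,\gamma}(\overline{B_1})$. Now the right side is Hölder continuous on $\overline{B_1}$, and Schauder theory gives $u\in C^{2,\gamma}(\overline{B_1})$. The Gidas–Ni–Nirenberg theorem and Hopf's lemma show that $u$ is radial with $u'(r)<0$ for $0<r\le1$.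

**Step 2: trade $\lambda$ for the radius.** Write $\kappa=q-p$ and $u(x)=\lambda^{1/\kappa}v(Rx)$ with $R=\lambda^{(q-1)/(2\kappa)}$ (in this step $v$ is just the rescaled unknown). Then $\Delta u=\lambda^{1/\kappa}R^2\Delta v=\lambda^{q/\kappa}\Delta v$, while $\lambda u^p=\lambda^{1+p/\kappa}v^p=\lambda^{q/\kappa}v^p$ and $u^q=\lambda^{q/\kappa}v^q$. So solutions of (1) correspond bijectively to positive radial solutions of $\Delta v+v^p+v^q=0$ in $B_R$ with $v=0$ on $\partial B_R$, and $\lambda\mapsto R$ is a bijection of $(0,\infty)$. The linearized operator transforms the same way: $\lambda pu^{p-1}+qu^{q-1}=R^2(pv^{p-1}+qv^{q-1})$, so its eigenvalues are multiplied by $R^2>0$, and nondegeneracy and Morse index can be read off on $B_R$.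

*Notation.* From now on
$$f(u)=|u|^{p-1}u+|u|^{q-1}u,\quad F(u)=\int_0^uf,\quad e(u)=\frac{uf'(u)}{f(u)},\quad \theta_x=\frac{x-1}{x+1}.$$
The function $f$ is $C^1$. For $u>0$, $e(u)=\frac{pu^p+qu^q}{u^p+u^q}$ is an average of $p$ and $q$ (for instance $e(1)=\frac{p+q}2$), so $p<e(u)<q\le q^*$; also $f'(u)u-f(u)=(p-1)u^p+(q-1)u^q>0$.

## 3. Shooting from the center: the first zero $R(\alpha)$

Let $u(r)=u(r,\alpha)$ solve
$$u''+\tfrac{n-1}ru'+f(u)=0,\qquad u(0)=\alpha>0,\quad u'(0)=0, \tag{3}$$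
and let $R(\alpha)$ be its first zero. Positive radial solutions on $B_R$ are exactly the $u(\cdot,\alpha)$ with $R(\alpha)=R$. So (1) has exactly one solution for each $\lambda$ if and only if $R:(0,\infty)\to(0,\infty)$ is a bijection. We need: dependence on parameters, finiteness of $R(\alpha)$, and a formula for $R'$.

**Step 1: dependence on parameters.** To allow rescaling later, consider $g_\varepsilon(u)=|u|^{p-1}u+\varepsilon|u|^{q-1}u$ with $\varepsilon\ge0$, or the same with $p,q$ interchanged, and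
$$w(r)=a-\int_0^rs^{1-n}\int_0^st^{n-1}g_\varepsilon(w(t))\,dt\,ds ,$$
which is equivalent to $w''+\frac{n-1}rw'+g_\varepsilon(w)=0$, $w(0)=a$, $w'(0)=0$. Since $s^{1-n}\int_0^st^{n-1}dt=\frac sn$, this is a Volterra equation with a locally Lipschitz nonlinearity: solutions exist locally, are unique by Gronwall, and continue as long as they stay bounded. They do, because $\frac{w'^2}2+\int_0^wg_\varepsilon$ has derivative $-\frac{n-1}rw'^2\le0$, so $|w|\le|a|$. Hence $w$ exists on $[0,\infty)$.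

In $C([0,L])$ the equation reads $\Phi(w,a,\varepsilon)=0$ with $\Phi$ continuous and $C^1$ in $(w,a)$, these derivatives being continuous in $(w,a,\varepsilon)$. Moreover $D_w\Phi=\mathrm{Id}+K$ with
$$|Kh(r)|\le C_L\int_0^r\sup_{[0,s]}|h|\,ds,\qquad\text{so}\quad\|K^m\|\le\frac{(C_LL)^m}{m!},$$
and $D_w\Phi$ is invertible by its Neumann series. By the implicit function theorem, with $\varepsilon\in[0,\infty)$ a continuous parameter, $w$ is continuous in $(a,\varepsilon)$ and $C^1$ in $a$; the derivative $\partial_aw$ is continuous in $(a,\varepsilon)$ and solves the linearized equation with value $1$ and slope $0$ at $r=0$. All this holds in $C([0,L])$, and then in $C^1([0,L])$, through $w'=-r^{1-n}\int_0^rt^{n-1}g_\varepsilon(w)\,dt$ and its linearization.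

As long as $u>0$, (3) gives $-r^{n-1}u'=\int_0^rs^{n-1}f(u)\,ds>0$, so $u'<0$ for $r>0$.

**Step 2: a Pohozaev-type identity.** Put $P=r^n\big(\frac{u'^2}2+F(u)\big)+\mu r^{n-1}uu'$. From $u''+f=-\frac{n-1}ru'$, the terms in $r^{n-1}u'^2$ in $P'$ have coefficient $\frac n2-(n-1)+\mu=0$. What is left is
$$P'=r^{n-1}N(u),\qquad N=nF-\mu uf=C_p|u|^{p+1}+C_q|u|^{q+1},\qquad C_x=\frac n{x+1}-\mu. \tag{4}$$
Here $C_x>0$ for $x<q^*$ and $C_{q^*}=0$, so $C_p>0$ and $C_q\ge0$.

**Step 3: $R(\alpha)<\infty$.** Suppose $u>0$ on $[0,\infty)$. We show $P\to0$, which is absurd because $P(0)=0$ and $P'>0$.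

Since $u$ decreases and $f\ge u^p$, we have $-r^{n-1}u'\ge u(r)^pr^n/n$, so $(u^{1-p})'=(p-1)(-u')u^{-p}\ge(p-1)r/n$. Integrating, $u\le Cr^{-2/(p-1)}$.

Next, $(ru'+(n-2)u)'=-rf<0$. If $ru'+(n-2)u$ became negative, it would be $\le-\delta$ for all large $r$ with some $\delta>0$, so $(r^{n-2}u)'=r^{n-3}(ru'+(n-2)u)\le-\delta r^{n-3}$, and $r^{n-2}u$ would reach $0$. Hence $r|u'|\le(n-2)u$.

Because $u$ is bounded, $F\le Cu^{p+1}$, and therefore
$$|P|\le C(r^{n-2}u^2+r^nF)\le C'r^{\,n-2-4/(p-1)}\to0,$$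
where we used $n-\frac{2(p+1)}{p-1}=n-2-\frac4{p-1}$, negative because $p<q^*$. This is the contradiction. The same argument applies to the pure power $f=u^p$, and to $f=u^q$ if $q<q^*$.

**Step 4: the derivative of $R$.** Since $u'(R)<0$, the implicit function theorem gives $R\in C^1$. With $\varphi=\partial u/\partial\alpha$,
$$\varphi''+\tfrac{n-1}r\varphi'+f'(u)\varphi=0,\quad\varphi(0)=1,\ \varphi'(0)=0,\qquad R'(\alpha)=\frac{\varphi(R)}{|u'(R)|}. \tag{5}$$
So the sign of $R'$ is the sign of $\varphi(R)$. The zeros of $\varphi$ are simple, since $\varphi$ is a nontrivial solution of a linear equation.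

*The pure power, by hand.* For $f=u^p$ let $W$ be the solution with $W(0)=1$ and first zero $R_W$. The solution with value $a$ at $0$ is $aW(a^{(p-1)/2}r)$, so $R(a)=a^{-(p-1)/2}R_W$ is strictly decreasing from $\infty$ to $0$: exactly one solution on each ball. Differentiating in $a$ at $a=1$, the linearized solution is $W+\frac{p-1}2rW'$, which at $R_W$ equals $\frac{p-1}2R_WW'(R_W)<0$. With two powers this scaling is lost, and the sign of $\varphi(R)$ has to be found otherwise.

## 4. Concavity of $Y$ when the growth is at most critical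

In this section $f=u^p+u^q$ or $f=u^p$, with $p,q$ as in (2). The only property of $f$ that matters is $e(u)<q^*$.

On $(0,R)$ let $I=-\frac{ru'}u$, $H=-\frac{rf}{u'}$, $i=\frac I{n-2}$, $w=1-\frac Hn$, and let a dot denote $\frac d{d\log r}$. Since $H>0$, $w<1$. Equation (3) gives $\frac{ru''}{u'}=-(n-1)+H$. Taking logarithmic derivatives,
$$\frac{\dot I}I=1+\frac{ru''}{u'}+I=H+I-(n-2),\qquad\frac{\dot H}H=1-eI-\frac{ru''}{u'}=n-H-eI,$$
that is,
$$\dot i=i\,(2-nw+(n-2)i),\qquad\dot w=(1-w)\,((n-2)ei-nw). \tag{6}$$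
For the straight-line example of Section 1 one finds $i=\frac{r^2/A}{1+r^2/A}$, and, from $-u'=(n-2)iu/r$, $H=\frac{r^2u^{q^*-1}}{(n-2)i}=\frac n{1+r^2/A}$. So $w=i$ there. Less than critical growth should push $w$ below $i$.

**Lemma 1.** On $(0,R)$: $w<i$, and $i$ increases strictly from $0$ to $\infty$.

*Proof.* We start at $r=0$, then exclude a first contact. From (3), $u=\alpha-\frac{f(\alpha)}{2n}r^2+o(r^2)$, so
$$f(u)=f(\alpha)\Big(1-\frac{f'(\alpha)r^2}{2n}+o(r^2)\Big),\qquad-u'=\frac{f(\alpha)r}n\Big(1-\frac{f'(\alpha)r^2}{2(n+2)}+o(r^2)\Big).$$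
Hence $i=\frac{f(\alpha)}{n(n-2)\alpha}r^2+o(r^2)$. Also $H=n\big(1-f'(\alpha)r^2(\frac1{2n}-\frac1{2(n+2)})+o(r^2)\big)$, so $w=\frac{f'(\alpha)}{n(n+2)}r^2+o(r^2)$. Therefore $w/i\to e(\alpha)/q^*<1$, and $w<i$ for small $r$.

At a first point with $i=w=x$ we have $x\in(0,1)$, because $i>0$ and $w<1$, and (6) gives
$$\dot i-\dot w=x(2-2x)-x(1-x)\big((n-2)e-n\big)=x(1-x)\,[\,n+2-(n-2)e\,]>0.$$
But $i-w$ is positive before this point and $0$ at it, so its derivative there is $\le0$. This contradiction shows $w<i$, hence $w<\min(i,1)$. Then $2-nw+(n-2)i$ is $>2-2i\ge0$ if $i\le1$, and $>(n-2)(i-1)>0$ if $i>1$. By (6), $i$ is strictly increasing. Finally $i\to0$ at $0$, and $i\to\infty$ at $R$ because $u(R)=0>u'(R)$. $\square$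

**Lemma 2.** As a function of $v\in(0,v_0]$, $Y=vT$ is concave, positive on $(0,v_0)$, with $Y(v_0)=0=Y(0^+)$, and
$$\frac{dY}{dv}=T\Big(1-\frac1i\Big),\qquad Y'(v_0^-)=-A,\quad A=\frac{n(n-2)\alpha}{f(\alpha)} .$$

*Proof.* We have $\dot v=-\frac1\mu Iv=-2iv$ and $\dot T=2T$, so $\frac{dT}{dv}=-\frac T{iv}$ and $Y'=T+v\frac{dT}{dv}=T(1-\frac1i)$. As in the sine example, $Y''=\frac1v\frac d{dv}\big(v^2\frac{dT}{dv}\big)=-\frac1v\frac d{dv}\frac{vT}i$. By (6),
$$\Big(\frac{vT}i\Big)^{\cdot}=\frac{vT}i\big[-2i+2-(2-nw+(n-2)i)\big]=\frac{vT}i\,n(w-i)<0 .$$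
Since $\dot v<0$, $vT/i$ increases with $v$, so $Y''\le0$. The boundary values were noted in Section 1. Finally $Y'(v_0^-)=-\lim_{r\to0}T/i=-A$ by the expansion of $i$. $\square$

**Moments.** For $x\in\{p,q\}$ let $m_x=\int_0^Rr^{n-1}u^{x+1}dr$. Use $r^{n-1}dr=\frac1nd(T^{n/2})$ and integrate by parts; the boundary terms vanish since $T(0)=0$ and $u(R)=0$. With $u^{x+1}=v^{\mu(x+1)}$, $T=Y/v$ and $\frac n2=\mu+1$,
$$m_x=\frac{\mu(x+1)}n\int_0^{v_0}v^{\mu x-2}\,Y^{n/2}\,dv . \tag{7}$$

## 5. Continuation in $\alpha$: only one degeneracy must be excluded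

Let $\mathcal A$ be the set of $\alpha>0$ for which $\varphi$ has exactly one zero in $(0,R)$ and $\varphi(R)<0$. On $\mathcal A$ we have $R'<0$. We show that $\mathcal A$ is nonempty and open, and find what happens at a limit point.

**Step 1: persistence of zeros.** Suppose $\varphi(R)\ne0$ at some $\alpha$. The zeros of $\varphi$ in $[0,R]$ are simple, hence finitely many, and lie in $(0,R)$. Enclose each in a small closed interval in $(0,R)$ on which $\varphi'$ does not vanish, and let $\tau>0$ be small. Off these intervals $|\varphi|$ is bounded below on $[0,R+\tau]$. A $C^1$-small perturbation of $\varphi$ has exactly one zero in each interval and no other in $[0,R+\tau]$. So under small changes of $\varphi$ and $R$ the number of zeros in $(0,R)$ and the sign of $\varphi(R)$ persist. In particular, $\mathcal A$ is open.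

**Step 2: $\mathcal A$ contains all small $\alpha$.** Put $W_\alpha(\rho)=\alpha^{-1}u(\alpha^{-(p-1)/2}\rho)$ and $\psi_\alpha(\rho)=\varphi(\alpha^{-(p-1)/2}\rho)$. Since $\alpha^{-p}f(\alpha W)=W^p+\alpha^\kappa W^q$ for $W\ge 0$, with the odd extension otherwise, $W_\alpha$ is the solution for $g_\varepsilon$ with $\varepsilon=\alpha^\kappa$, $a=1$, and $\psi_\alpha$ is its derivative in $a$. As $\alpha\to0$, Section 3 gives $W_\alpha\to W$ and $\psi_\alpha\to\psi$ in $C^1$ on bounded intervals, where $W$ is the pure-power solution and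
$$\psi=W+\tfrac{p-1}2\rho W'=W\big(1-\tfrac{p-1}2I_W\big)\quad\text{on }(0,R_W),\qquad I_W=-\rho W'/W .$$
By Lemma 1 for $f=u^p$, $I_W$ increases strictly from $0$ to $\infty$, so $\psi$ has exactly one zero in $(0,R_W)$, and $\psi(R_W)=\frac{p-1}2R_WW'(R_W)<0$. As $W'(R_W)<0$, the first zero of $W_\alpha$ tends to $R_W$. By the argument of Step 1, $\alpha\in\mathcal A$ for small $\alpha$. Moreover $R(\alpha)\sim\alpha^{-(p-1)/2}R_W\to\infty$ as $\alpha\to0$.

**Step 3: limit points of $\mathcal A$.** Let $\alpha_k\in\mathcal A$, $\alpha_k\to\alpha>0$. Then $\varphi(R)\le0$ at $\alpha$, and $\varphi$ has at most one zero in $(0,R)$, since two simple zeros would persist. If $\varphi(R)<0$, then $\varphi(0)=1$ forces exactly one zero, so $\alpha\in\mathcal A$. Suppose $\varphi(R)=0$. From the equations for $u$ and $\varphi$,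
$$\big(r^{n-1}(u\varphi'-u'\varphi)\big)'=-r^{n-1}\varphi\,(f'(u)u-f(u)).$$
If $\varphi>0$ on $(0,R)$, integration would give $\int_0^Rr^{n-1}\varphi(f'u-f)\,dr=0$, contradicting $f'u-f>0$. So $\varphi$ has exactly one zero in $(0,R)$, and it is simple. Hence $\mathcal A$ is also closed in $(0,\infty)$ once we prove the following.

**Proposition.** Let $n\ge4$. It is impossible that $\varphi(R)=0$, $\varphi>0$ on $(0,r_0)$ and $\varphi<0$ on $(r_0,R)$ for some $r_0\in(0,R)$.

With the Proposition, $\mathcal A=(0,\infty)$ by connectedness, and $R'<0$ everywhere. Sections 6 to 9 prove it by contradiction.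

## 6. The quotient $\varphi/u$ at a degeneracy, and the multiplier $u+c\,ru'$

Assume from here to the end of Section 9 that we are in the situation of the Proposition.

**Step 1: $\varphi/u$ is monotone.** Let $\rho=\varphi/u$ and $M=u(f'u-f)=(p-1)u^{p+1}+(q-1)u^{q+1}$. Since $u^2\rho'=u\varphi'-u'\varphi$, the identity of Section 5 reads
$$(r^{n-1}u^2\rho')'=-r^{n-1}M\rho .$$
The function $r^{n-1}u^2\rho'$ vanishes at $0$ and at $R$, decreases on $(0,r_0)$ and increases on $(r_0,R)$. So it is negative inside, and $\rho'<0$ on $(0,R)$. As $R$ is a simple zero and $\varphi<0$ before it, $\varphi'(R)>0>u'(R)$, so $\rho(R^-)=\varphi'(R)/u'(R)=:-\beta$ with $\beta>0$. Put $\eta=1+\rho/\beta$. Then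
$$\varphi=\beta u(\eta-1),\qquad\varphi'(R)=-\beta u'(R),\qquad\eta\text{ strictly decreasing},\quad\eta>0\text{ on }[0,R),\quad\eta(R)=0.$$

**Step 2: the multiplier that settles one power.** For one power, $u+\frac{p-1}2ru'$ was the whole answer. A natural first attempt is to test against $\chi=u+c\,ru'$. Write $L\phi=\phi''+\frac{n-1}r\phi'+f'(u)\phi$. Then $Lu=f'u-f$ and $L(ru')=-2f$ (because $\Delta(x\cdot\nabla u)=2\Delta u+x\cdot\nabla\Delta u$), so
$$L\chi=(p-1-2c)u^p+(q-1-2c)u^q .$$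
Since $L\varphi=0$ and $\varphi(R)=0$, Green's identity gives
$$\int_0^Rr^{n-1}\varphi\,L\chi\,dr=-R^{n-1}\chi(R)\varphi'(R)=c\,\beta R^nu'(R)^2 .$$
Can we choose $c$ so that the left side has a sign? For $\frac{p-1}2<c<\frac{q-1}2$, $L\chi$ is positive for $u>u_c$ and negative for $u<u_c$, where $u_c^\kappa=\frac{2c-p+1}{q-1-2c}$ takes every value in $(0,\infty)$. Choose $c$ with $u_c=u(r_0)$. Then $L\chi$ and $\varphi$ change sign together, and the left side is positive. But the right side is positive too, and there is no contradiction. This is where the attempt stops: the choice of $c$ that controls the sign gives a true statement.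

This had to happen, for nothing so far used $n\ge4$. If the Proposition were true for $n=3$, Section 5 would make $R$ injective there, contrary to the quoted non-uniqueness for $q=5$, $1<p<3$. We must extract numbers from such identities, and compare them using the shape of $u$.

## 7. Three identities and two inequalities for $\eta$

Let $N_x=\int_0^Rr^{n-1}u^{x+1}\eta\,dr$, to be compared with $m_x$.

**Step 1: from the quotient.** Integrating $(r^{n-1}u^2\rho')'=-r^{n-1}M\rho$ over $(0,R)$ and using $\rho=\beta(\eta-1)$,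
$$\int_0^Rr^{n-1}M(\eta-1)\,dr=0,\qquad\text{i.e.}\quad(p-1)(N_p-m_p)+(q-1)(N_q-m_q)=0. \tag{8}$$

**Step 2: from $P$.** Differentiate $P(R_0,\alpha)=\int_0^{R_0}r^{n-1}N(u)\,dr$ in $\alpha$ at the fixed radius $R_0=R$. On the left, $u(R)=\varphi(R)=0$, so $\partial_\alpha P=R^nu'\varphi'=-\beta R^nu'^2=-2\beta P(R)$, and $P(R)=\sum_xC_xm_x$ by (4). On the right, put $D_x=(x+1)C_x=\frac{n+2-(n-2)x}2$; then $N'(u)\varphi=\sum_xD_xu^x\varphi=\beta\sum_xD_xu^{x+1}(\eta-1)$. So
$$\sum_xD_x\int_0^Rr^{n-1}u^{x+1}(\eta-1)\,dr=-2\sum_xC_xm_x=-\sum_xD_x\frac2{x+1}m_x ,$$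
and since $1-\frac2{x+1}=\theta_x$,
$$\sum_{x=p,q}D_x\,(N_x-\theta_xm_x)=0. \tag{9}$$

**Step 3: from a second energy.** For $\mathcal E=r^{2n-2}\big(\frac{u'^2}2+F\big)$ the terms with $u'^2$ cancel and $\mathcal E'=2(n-1)r^{2n-3}F$. Again $\partial_\alpha\mathcal E(R)=R^{2n-2}u'\varphi'=-2\beta\mathcal E(R)$. Dividing by $2(n-1)\beta$,
$$\sum_x\int_0^Rr^{2n-3}u^{x+1}(\eta-1)\,dr=-2\sum_x\frac1{x+1}\int_0^Rr^{2n-3}u^{x+1}dr,$$
that is,
$$\sum_{x=p,q}\int_0^Rr^{2n-3}u^{x+1}(\eta-\theta_x)\,dr=0. \tag{10}$$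

**Step 4: separate the two powers in (8) and (9).** We claim
$$N_q>m_q,\qquad N_p\le\theta_pm_p. \tag{11}$$
Put $z=N_q-m_q$. By (8), $N_p-m_p=-\frac{q-1}{p-1}z$. Inserting this in (9),
$$z\Big[D_p\frac{q-1}{p-1}-D_q\Big]=D_p(1-\theta_p)m_p+D_q(1-\theta_q)m_q>0 .$$
The bracket is positive because $D_p>D_q\ge0$ and $\frac{q-1}{p-1}>1$. So $z>0$. Then $N_q>m_q>\theta_qm_q$, and (9) gives $D_p(N_p-\theta_pm_p)=-D_q(N_q-\theta_qm_q)\le0$, where $D_p>0$.

**Step 5: separate the two powers in (10).** We claim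
$$\int_0^Rr^{2n-3}u^{q+1}(\eta-\theta_q)\,dr\ge0. \tag{12}$$
By (8) the $M$-weighted mean of the strictly decreasing $\eta$ is $1$, so $\eta(0)>1>\theta_p$, and there is $\hat r\in(0,R)$ with $\eta(\hat r)=\theta_p$. Since $(r^{n-2}-\hat r^{\,n-2})(\eta-\theta_p)\le0$ and $2n-3=(n-1)+(n-2)$,
$$\int_0^Rr^{2n-3}u^{p+1}(\eta-\theta_p)\,dr\le\hat r^{\,n-2}\int_0^Rr^{n-1}u^{p+1}(\eta-\theta_p)\,dr=\hat r^{\,n-2}(N_p-\theta_pm_p)\le0$$
by (11). Now (10) gives (12).

## 8. Comparing $Y$ with a straight line: $n\ge5$, and $n=4$ with $q\le p+1$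

The inequalities (11) say that, weighted by $\eta$, the $q$-moment goes up and the $p$-moment goes down. But $u^{p+1}=u^{-\kappa}u^{q+1}\ge\alpha^{-\kappa}u^{q+1}$ and $\eta\ge0$, so
$$\theta_pm_p\ge N_p\ge\alpha^{-\kappa}N_q>\alpha^{-\kappa}m_q .$$
This is a contradiction as soon as $\alpha^{-\kappa}m_q\ge\theta_pm_p$, an inequality about $u$ alone, and the concavity of $Y$ can be used.

**Step 1: write it with $Y$.** Put $v=v_0s$ in (7) and regard $Y$ as a function of $s\in(0,1)$. Since $\alpha^{-\kappa}=v_0^{-\mu\kappa}$, both sides carry the factor $\frac\mu nv_0^{\mu p-1}$, and the inequality reads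
$$\int_0^1s^{\mu p-2}\,Y^{n/2}\,\big[(q+1)s^{\mu\kappa}-(p-1)\big]\,ds\ge0. \tag{13}$$

**Step 2: reduce to $Y=1-s$.** Let $g=Y/(1-s)$. Then $-g(s)$ is the slope of the chord from $(s,Y(s))$ to $(1,0)$; by concavity these slopes are nonincreasing, so $g$ is nondecreasing. The bracket in (13) is increasing, negative near $0$, equal to $q-p+2>0$ at $1$; let $s_1$ be its zero. Then $g^{n/2}[\cdot]\ge g(s_1)^{n/2}[\cdot]$ on both sides of $s_1$. So it suffices to have (13) for $Y=1-s$; the integral converges because $\mu p>1$ for $n\ge4$.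

**Step 3: evaluate.** As $\frac n2+1=\mu+2$, we need $(q+1)\mathrm B(\mu q-1,\mu+2)\ge(p-1)\mathrm B(\mu p-1,\mu+2)$. From $\Gamma(\mu x+\mu+1)=\mu(x+1)\Gamma(\mu x+\mu)$,
$$(x+1)\mathrm B(\mu x-1,\mu+2)=\frac{\Gamma(\mu+2)}\mu\Lambda(\mu x),\qquad\Lambda(x)=\frac{\Gamma(x-1)}{\Gamma(x+\mu)},$$
so the condition is
$$\Lambda(\mu q)\ge\frac{p-1}{p+1}\,\Lambda(\mu p). \tag{14}$$

**Step 4: $n=4$.** Here $\mu=1$ and $\Lambda(x)=\frac1{x(x-1)}$, so (14) is $\frac1{q(q-1)}\ge\frac1{p(p+1)}$, that is, $q(q-1)\le(p+1)p$, that is, $q\le p+1$.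

**Step 5: $n\ge5$.** Now $\mu\ge\frac32$. Recall that $(\log\Gamma)'$ is increasing and $(\log\Gamma)''(x)=\sum_{k\ge0}(x+k)^{-2}$ is decreasing on $(0,\infty)$. So $\Lambda$ is decreasing on $(1,\infty)$, and
$$\Lambda_1(x)=\frac{\Gamma(x)}{\Gamma(x+\mu+1)}$$
is decreasing and log-convex on $(0,\infty)$. Since $\mu q\le\mu q^*=\mu+2$, the left side of (14) is at least $\Lambda(\mu+2)=\frac{\Gamma(\mu+1)}{\Gamma(2\mu+2)}=\Lambda_1(\mu+1)$. With $x=\mu p>\mu$ the right side is
$$\frac{x-\mu}{x+\mu}\cdot\frac{\Gamma(x-1)}{\Gamma(x+\mu)}=\frac{x-\mu}{x-1}\,\Lambda_1(x).$$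
If $x\ge\mu+1$, then $\frac{x-\mu}{x-1}\le1$ and $\Lambda_1(x)\le\Lambda_1(\mu+1)$, and (14) holds.

If $x=\mu+\delta$ with $0<\delta<1$, use log-convexity between $\mu$ and $\mu+1$. Since $\frac{\Lambda_1(\mu)}{\Lambda_1(\mu+1)}=\frac{2\mu+1}\mu=2+\frac1\mu$, with Bernoulli's inequality,
$$\Lambda_1(x)\le\Big(2+\frac1\mu\Big)^{1-\delta}\Lambda_1(\mu+1)\le\Big(1+(1-\delta)\big(1+\tfrac1\mu\big)\Big)\Lambda_1(\mu+1).$$
The prefactor is $\frac\delta{\mu-1+\delta}$, so we need $\delta\big(1+(1-\delta)(1+\frac1\mu)\big)\le\mu-1+\delta$. This holds because $\delta(1-\delta)(1+\frac1\mu)\le\frac14\cdot\frac53<\frac12\le\mu-1$. So (14) holds.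

The Proposition is proved for $n\ge5$, and for $n=4$, $q\le p+1$.

*Where the straight line fails.* For $n=4$ and $q>p+1$, (14) is false. For $n=4$, $p=\frac32$, $q=3$: $(q+1)\mathrm B(2,3)=\frac4{12}=\frac13$, while $(p-1)\mathrm B(\tfrac12,3)=\frac12\cdot\frac{16}{15}=\frac8{15}$. So concavity of $Y$ no longer implies (13): the concave functions $\min(s/\epsilon,1-s)$, which vanish at both ends, tend to $1-s$ as $\epsilon\to0$, and by dominated convergence they violate (13) for small $\epsilon$. The step to blame is $u^{-\kappa}\ge\alpha^{-\kappa}$: it is far from equality where $u$ is small, and the identity (10) has not been used.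

## 9. The weight $r^{-2}u^{-\kappa}$: $n=4$ with $p+1<q\le3$

Now $\kappa=q-p>1$, so $1<p<2<q\le3$. Also $\mu=1$, $v=u$, $I=2i$, and $Y=r^2u$ is a concave function of $u$. Instead of $u^{p+1}=u^{-\kappa}u^{q+1}$, compare $r^3u^{p+1}$ with $r^5u^{q+1}$, for which (12) (with $2n-3=5$) is available. The ratio $r^{-2}u^{-\kappa}$ is large at both ends of $(0,R)$, so it can be bounded below much better than by a constant multiple of its value at the center.

**Step 1: a monotone lower bound for the ratio.** Let $dL=r^5u^{q+1}dr$ and $f_1=r^{-2}u^{-\kappa}$, so $f_1\,dL=r^3u^{p+1}dr$. We have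
$$\frac{d\log f_1}{d\log r}=-2+\kappa I=-2+2\kappa i ,$$
and $i$ increases from $0$ to $\infty$ (Lemma 1). So $f_1$ decreases on $(0,r_1)$ and increases on $(r_1,R)$, where $i(r_1)=\frac1\kappa$. Let $\tilde f=f_1$ on $(0,r_1]$ and $\tilde f=f_1(r_1)$ on $[r_1,R)$. Then $\tilde f\le f_1$ and $\tilde f$ is nonincreasing.

Recall Chebyshev's inequality: if $g,h$ are nonincreasing, integrating $(g(r)-g(t))(h(r)-h(t))\ge0$ against $dL(r)\,dL(t)$ gives $\int gh\,dL\int dL\ge\int g\,dL\int h\,dL$. Apply it to $\tilde f$, which is integrable since $\int f_1\,dL=m_p<\infty$, and to the bounded function $\eta$. By (11), Chebyshev and (12),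
$$\theta_pm_p\ge N_p=\int f_1\eta\,dL\ge\int\tilde f\eta\,dL\ge\frac{\int\tilde f\,dL\int\eta\,dL}{\int dL}\ge\theta_q\int\tilde f\,dL .$$
So we reach a contradiction once we show
$$\theta_q\int\tilde f\,dL>\theta_pm_p. \tag{15}$$

**Step 2: rewrite (15) on the outer part $r>r_1$.** Let $u_1=u(r_1)$, $T_1=r_1^2$, $S=T_1^2u_1^{p+1}$, and, for $s\in(0,1]$, $u=u_1s$, $y(s)=Y(u_1s)/Y(u_1)$. Then $r^2=Y/u=T_1y(s)/s$ for $r\in[r_1,R)$. On the inner part,
$$\int_0^{r_1}r^3u^{p+1}dr=:aS,\qquad a\ge\tfrac14,$$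
because $u\ge u_1$ there. On the outer part integrate by parts with $r^3dr=d(T^2/4)$ and $r^5dr=d(T^3/6)$:
$$\int_{r_1}^Rr^3u^{p+1}dr=S\Big[-\frac14+\frac{p+1}4\int_0^1s^{p-2}y^2ds\Big],$$
$$f_1(r_1)\int_{r_1}^Rr^5u^{q+1}dr=S\Big[-\frac16+\frac{q+1}6\int_0^1s^{q-3}y^3ds\Big],$$
where in the second line $f_1(r_1)\,T_1^3u_1^{q+1}=T_1^{-1}u_1^{-\kappa}T_1^3u_1^{q+1}=S$. Since $\int\tilde f\,dL$ is $aS$ plus the second line and $m_p$ is $aS$ plus the first, and since $\theta_x(x+1)=x-1$,
$$\frac{\theta_q\int\tilde f\,dL-\theta_pm_p}S=(\theta_q-\theta_p)a+\frac{\theta_p}4-\frac{\theta_q}6+\frac{q-1}6\int_0^1s^{q-3}y^3ds-\frac{p-1}4\int_0^1s^{p-2}y^2ds .$$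
As $\theta_q>\theta_p$ and $a\ge\frac14$, the first three terms add up to at least $\frac{\theta_q}{12}$. Multiplying by $12$, it suffices to prove
$$\theta_q+2(q-1)\int_0^1s^{q-3}y^3ds>3(p-1)\int_0^1s^{p-2}y^2ds. \tag{16}$$

**Step 3: where $y$ lies.** The function $y$ is concave on $[0,1]$ with $y(0)=0$, $y(1)=1$, $y>0$ on $(0,1]$. By Lemma 2, $y'(1)=\frac{u_1Y'(u_1)}{Y(u_1)}=1-\frac1{i(r_1)}=1-\kappa$. The chord from $(0,0)$ to $(1,1)$ and the tangent at $1$ give
$$s\le y(s)\le\kappa-(\kappa-1)s .$$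

**Step 4: replace $y$ by an affine function.** Let $\ell_B(s)=B+(1-B)s=B(1-s)+s$. For $B\ge0$ we have $\ell_B\ge0$ on $[0,1]$, and $\int_0^1s^{p-2}\ell_B^2ds$ is finite (as $p>1$), continuous and increasing in $B$. Step 3 says $\ell_0\le y\le\ell_\kappa$. So there is $B\in[0,\kappa]$ such that $\ell=\ell_B$ satisfies
$$\int_0^1s^{p-2}\ell^2ds=\int_0^1s^{p-2}y^2ds .$$
This keeps the right side of (16). We show that the left side does not increase when $y$ is replaced by $\ell$. The function $y-\ell$ is concave and vanishes at $1$, so $\{y\ge\ell\}$ is an interval $[s_1,1]$, and $y<\ell$ on $(0,s_1)$. For $s\in(0,1]$, since $q-3=(p-2)+(\kappa-1)$,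
$$s^{q-3}(y^3-\ell^3)=s^{p-2}(y^2-\ell^2)\,\omega,\qquad\omega=s^{\kappa-1}\,\frac{y^2+y\ell+\ell^2}{y+\ell}=s^{\kappa-1}\Big(y+\frac{\ell^2}{y+\ell}\Big).$$
The last factor has $y$-derivative $1-\frac{\ell^2}{(y+\ell)^2}\ge0$ and equals $\frac32\ell$ at $y=\ell$. So with $k(s)=s^{\kappa-1}\ell(s)$ we have $\omega\le\frac32k$ for $s<s_1$ and $\omega\ge\frac32k$ for $s\ge s_1$.

Moreover $k$ is nondecreasing. Indeed $k'=s^{\kappa-2}\big[(\kappa-1)B+\kappa(1-B)s\big]$. If $B\le1$ this is $\ge0$, as $\kappa>1$. If $1<B\le\kappa$, the bracket decreases in $s$ and its value at $s=1$ is $\kappa-B\ge0$.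

Hence $(y^2-\ell^2)\omega\ge\frac32k(s_1)(y^2-\ell^2)$ pointwise: for $s<s_1$ the factor $y^2-\ell^2$ is negative and $\omega\le\frac32k(s)\le\frac32k(s_1)$; for $s\ge s_1$ both inequalities are reversed or zero. Multiplying by $s^{p-2}$ and integrating,
$$\int_0^1s^{q-3}(y^3-\ell^3)\,ds\ge\tfrac32k(s_1)\int_0^1s^{p-2}(y^2-\ell^2)\,ds=0 .$$
So it suffices to prove (16) for $y=\ell_B$, $B\in[0,\kappa]$.

**Step 5: the affine case.** Let $\pi=p-1$ and $\sigma=q-2$, so $0<\pi<\sigma\le1$. (In this step $\pi$ is this exponent, not the circle constant.) For $a>0$ let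
$$\mathbb E_a[h]=\int_0^1h(s)\,as^{a-1}ds=\int_0^1h(x^{1/a})\,dx .$$
As $x^{1/a}$ increases with $a$, $\mathbb E_a[h]$ is nondecreasing in $a$ for nondecreasing $h$, and nonincreasing in $a$ for nonincreasing $h$. Now
$$2(q-1)\int_0^1s^{q-3}\ell^3ds=\frac{2(1+\sigma)}\sigma\,\mathbb E_\sigma[\ell^3]\ge4\,\mathbb E_\sigma[\ell^3],\qquad3(p-1)\int_0^1s^{p-2}\ell^2ds=3\,\mathbb E_\pi[\ell^2],$$
so it suffices that $\theta_q+4\,\mathbb E_\sigma[\ell^3]>3\,\mathbb E_\pi[\ell^2]$.

If $B\ge1$, $\ell$ is nonincreasing with $\ell\le B$. Then $4\mathbb E_\sigma[\ell^3]\ge4\mathbb E_1[\ell^3]=1+B+B^2+B^3$ and $3\mathbb E_\pi[\ell^2]\le3B^2$. The difference is at least $\theta_q+(1+B-2B^2+B^3)$. The cubic equals $1$ at $B=1$ and has derivative $(3B-1)(B-1)\ge0$ for $B\ge1$, so the difference is positive.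

If $0\le B\le1$, $\ell$ is nondecreasing with values in $[0,1]$, so $\mathbb E_\pi[\ell^2]\le\mathbb E_\sigma[\ell^2]$ and
$$\theta_q+4\,\mathbb E_\sigma[\ell^3]-3\,\mathbb E_\pi[\ell^2]\ge\mathbb E_\sigma[\theta_q+4\ell^3-3\ell^2]\ge\theta_q-\tfrac14>0,$$
because $4x^3-3x^2$ has minimum $-\frac14$ on $[0,1]$, at $x=\frac12$, and $\theta_q=\frac{q-1}{q+1}>\frac13$ for $q>2$.

Thus (16) and (15) hold, which is the contradiction. The Proposition is proved for all $n\ge4$. By Section 5, $R'<0$ on $(0,\infty)$, so $R$ is injective and (1) has at most one solution for each $\lambda>0$.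

## 10. $R(\alpha)\to0$ as $\alpha\to\infty$, and existence

By Section 5, $R(\alpha)\to\infty$ as $\alpha\to0$. For surjectivity it remains to show $R(\alpha)\to0$ as $\alpha\to\infty$.

**Case $q<q^*$.** The function $W(\rho)=\alpha^{-1}u(\alpha^{-(q-1)/2}\rho)$ solves $W''+\frac{n-1}\rho W'+|W|^{q-1}W+\alpha^{-\kappa}|W|^{p-1}W=0$, $W(0)=1$. By Section 3, with $p,q$ interchanged and $\varepsilon=\alpha^{-\kappa}\to0$, it converges in $C^1$ on bounded intervals to the pure-power solution, which has a finite first zero $c$ with nonzero slope. So $R(\alpha)\sim c\,\alpha^{-(q-1)/2}\to0$.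

**Case $q=q^*$.** Here the limit profile has no zero (it is the straight-line example), so we estimate directly. Let $\alpha\ge1$; then $R(\alpha)\le R(1)$ since $R$ decreases. Constants $C,c>0$ do not depend on $\alpha$.

**Step 1: bound $u$ from above.** A concave function lies below its tangent, so Lemma 2 gives $r^2v=Y\le A(v_0-v)$, that is, $u\le\alpha(1+r^2/A)^{-\mu}$. Since $f(\alpha)\ge\alpha^{q^*}$, $A\le A':=n(n-2)\alpha^{-4/(n-2)}$, and we may replace $A$ by $A'$, which enlarges the bound. Dropping the $1$, $u\le\alpha(A'/r^2)^\mu=C\alpha^{-1}r^{-(n-2)}$. Keeping it and putting $r=\sqrt{A'}\,t$,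
$$\int_0^Rr^{n-1}u^q\,dr\le\alpha^q(A')^{n/2}\int_0^\infty t^{n-1}(1+t^2)^{-\mu q}dt\le C\alpha^{q-2n/(n-2)}=C\alpha^{-1};$$
the integral converges as $2\mu q=n+2>n$.

**Step 2: bound the flux.** Choose $p'\in(1,\frac n{n-2})$ with $p'\le p$. As $p'\le p<q$, $u^p\le u^{p'}+u^q$. By Step 1, $\int_0^Rr^{n-1}u^{p'}dr\le C\alpha^{-p'}\int_0^{R(1)}r^{n-1-(n-2)p'}dr\le C\alpha^{-p'}$, since $n-(n-2)p'>0$. Hence
$$Q:=R^{n-1}|u'(R)|=\int_0^Rr^{n-1}f(u)\,dr\le C\alpha^{-p'}+C\alpha^{-1}\le C\alpha^{-1}.$$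

**Step 3: bound $m_p$ from below.** From $-u'\le f(\alpha)r/n$ we get $u\ge\alpha-\frac{f(\alpha)r^2}{2n}\ge\frac\alpha2$ for $r^2\le\frac{n\alpha}{f(\alpha)}$; in particular this range lies in $(0,R)$. As $f(\alpha)\le2\alpha^{q^*}$, it contains all $r$ with $r^2\le\frac n2\alpha^{-4/(n-2)}$. So $m_p\ge c\,\alpha^{p+1-2n/(n-2)}$.

**Step 4: combine.** By (4), $\frac12R^{2-n}Q^2=\frac12R^nu'(R)^2=P(R)\ge C_pm_p$. Therefore
$$R^{n-2}\le\frac{Q^2}{2C_pm_p}\le C\alpha^{-2-(p+1)+\frac{2n}{n-2}}=C\alpha^{\frac{6-n}{n-2}-p}\to0,$$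
since $\frac{6-n}{n-2}\le1<p$ for $n\ge4$.

So $R:(0,\infty)\to(0,\infty)$ is a decreasing bijection, and (1) has exactly one solution for each $\lambda>0$. It is radial by Section 2.

## 11. The spectrum of $-\Delta-f'(u)$: nondegeneracy and Morse index $1$

By Section 2 we may work on $B_R$ with $-\Delta-f'(u)$. Decompose eigenfunctions in spherical harmonics of degree $k\ge0$.

**Step 1: radial modes.** Let $h_\nu$ solve $h''+\frac{n-1}rh'+(f'(u)+\nu)h=0$, $h(0)=1$, $h'(0)=0$; so $h_0=\varphi$. Regular radial solutions are multiples of $h_\nu$, and $\nu$ is a radial Dirichlet eigenvalue if and only if $h_\nu(R)=0$; each is simple among radial functions. Since $\varphi(R)\ne0$, $0$ is not one.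

We count the negative ones by Sturm's argument. With $h=h_\nu$ and $\dot h=\partial_\nu h$, we have $(r^{n-1}(h\dot h'-h'\dot h))'=-r^{n-1}h^2$. At a zero $z$ of $h$ this gives $z^{n-1}h'(z)\dot h(z)=\int_0^zr^{n-1}h^2dr>0$, so the zero moves with $\frac{dz}{d\nu}=-\frac{\dot h}{h'}<0$. Zeros are simple and stay away from $0$, uniformly for bounded $\nu$. So as $\nu$ increases, the number of zeros in $(0,R)$ changes only when $h_\nu(R)=0$, and then it rises by one. For $\nu\le-\max f'(u)$, $(r^{n-1}h')'\ge0$ as long as $h>0$, so $h\ge1$ and there are no zeros. Hence the number of negative radial eigenvalues is the number of zeros of $h_0=\varphi$ in $(0,R)$. As $\alpha\in\mathcal A$, this number is one.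

**Step 2: modes of degree $k\ge1$.** Suppose $h$ is the radial factor of an eigenfunction with eigenvalue $\nu\le0$:
$$h''+\tfrac{n-1}rh'+\Big(f'(u)+\nu-\frac{k(k+n-2)}{r^2}\Big)h=0,\qquad h(R)=0 .$$
As $h(r)$ is, up to a constant, the integral of the eigenfunction over the sphere of directions against a spherical harmonic of mean zero, $h=O(r)$ and $h'=O(1)$ at $0$. Zeros of $h$ do not accumulate at $0$: for small $r$ the coefficient of $h$ is negative, so $h$ can have no positive maximum or negative minimum there, hence no two zeros. After a sign change, let $h>0$ on $(0,r_*)$, $h(r_*)=0$, $r_*\le R$; then $h'(r_*)<0$.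

Compare with $z=-u'$, which is positive on $(0,R]$ and $O(r)$ at $0$ with $z'=O(1)$. Differentiating (3), $z$ solves the same equation with $k=1$, $\nu=0$. The terms with $f'(u)$ cancel in the Wronskian, whose boundary term at $0$ vanishes:
$$r_*^{n-1}h'(r_*)z(r_*)=\int_0^{r_*}r^{n-1}hz\Big(\frac{k(k+n-2)-(n-1)}{r^2}-\nu\Big)dr\ge0 ,$$
since $k(k+n-2)\ge n-1$ and $\nu\le0$. This contradicts $h'(r_*)<0$ and $z(r_*)>0$. So all nonradial eigenvalues are positive.

Hence $0$ is not an eigenvalue and exactly one eigenvalue, a simple one, is negative: the solution is nondegenerate with Morse index $1$, and the Theorem is proved. In particular, for $n=4$ and for $n=5$ there is no pair $(p,q)$ in the range (2) and no $\lambda>0$ for which (1) has more than one solution. $\blacksquare$
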